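\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{A two-generator criterion for $\Sigma$-closed finite groups}


\begin{abstract}
Let $\Sigma$ be a set of primes. A finite group is $\Sigma$-closed if its elements whose orders are products of primes in $\Sigma$ form a subgroup. We prove that $G$ is $\Sigma$-closed if and only if $\langle x,y\rangle$ is $\Sigma$-closed whenever $x\in G$ is a $p$-element with $p\in\Sigma$ and $y\in G$ is a $q$-element with $q\notin\Sigma$. Thus a second condition, on intersections of maximal $\Sigma$-subgroups in the simple sections of $G$, can be omitted from a known characterization of $\Sigma$-closed groups. We derive this from a sharper theorem. When $2\in\Sigma$, it suffices that every $p$-element with $p\in\Sigma$ centralizes each $q$-subgroup with $q\notin\Sigma$ that it normalizes; when $2\notin\Sigma$, one needs in addition only the pairs $(x,y)$ in which $y$ is a $2$-element. The proof uses the classification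 of finite simple groups.
\end{abstract}

\section{The question and the answer}

All groups in this paper are finite, except for the algebraic groups in Section~\ref{sec:even}. Let $\Sigma$ be a set of primes and $\Sigma'$ the set of primes not in $\Sigma$. A \emph{$\Sigma$-number} is a positive integer divisible only by primes in $\Sigma$. A \emph{$\Sigma$-group} is a group whose order is a $\Sigma$-number, and a \emph{$\Sigma$-element} is an element whose order is a $\Sigma$-number; the same words are used with any other set of primes in place of $\Sigma$. A \emph{$p$-element} is an element of $p$-power order. A group $G$ is \emph{$\Sigma$-closed} if its $\Sigma$-elements form a subgroup. This subgroup is then characteristic in $G$.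

The notion interpolates between two familiar ones. If $\Sigma=\{p\}$, then $G$ is $\Sigma$-closed exactly when it has a normal Sylow $p$-subgroup. If $\Sigma$ consists of all primes except $q$, then $G$ is $\Sigma$-closed exactly when it has a normal subgroup complementing a Sylow $q$-subgroup. In general, $\Sigma$-closed means that $G$ has a normal $\Sigma$-subgroup whose index is a $\Sigma'$-number (Lemma~\ref{lem:basic}).

Whether a set is closed under multiplication is a question about pairs of elements, so one may hope to recognize $\Sigma$-closed groups from their two-generator subgroups. The most economical pairs to test are mixed ones, consisting of one element from the $\Sigma$-side and one from the $\Sigma'$-side, both of prime-power order. This is condition (a) in the following characterization, Proposition~2 of \cite{classes}: \emph{$G$ is $\Sigma$-closed if and only if both of the following hold.}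
\begin{itemize}
\item[(a)] \emph{If $x$ is a $p$-element and $y$ a $q$-element of $G$, with $p\in\Sigma$ and $q\notin\Sigma$, then $\langle x,y\rangle$ is $\Sigma$-closed.}
\item[(b)] \emph{If the simple group $S$ is a homomorphic image of a subgroup of $G$, and $A\ne B$ are maximal $\Sigma$-subgroups of $S$, then the normalizer of $A\cap B$ in $A$ is different from $A\cap B$.}
\end{itemize}
If $\Sigma=\{p\}$, condition (b) holds in every group, because a proper subgroup of a $p$-group is different from its normalizer. For larger $\Sigma$ it is a genuine restriction. Take $S=A_5$, $\Sigma=\{2,3\}$, and let $A$ and $B$ be the alternating groups on $\{1,2,3,4\}$ and $\{1,2,3,5\}$. They are maximal subgroups of $A_5$, hence maximal $\Sigma$-subgroups, and $A\cap B=\langle(123)\rangle$ is its own normalizer in $A\cong A_4$. So $A_5$ violates (b). But it also violates (a): the $5$-cycle $(12345)$ is inverted by the involution $(25)(34)$, and the dihedral group of order $10$ that they generate is not $\Sigma$-closed. One may therefore guess that a failure of (b) always comes with a failure of (a). It is asked in \cite{classes} whether (b) can be omitted in general.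 It can.

\begin{theorem}\label{thm:main}
Let $\Sigma$ be any set of primes. A finite group is $\Sigma$-closed if and only if it satisfies \textup{(a)}.
\end{theorem}

We prove a sharper statement, which uses only part of (a). Consider the following conditions on $G$.
\begin{itemize}
\item[(a1)] If $p\in\Sigma$ and $q\notin\Sigma$ are primes and a $p$-element $x$ normalizes a $q$-subgroup $Q$ of $G$, then $x$ centralizes $Q$.
\item[(a2)] If $p\in\Sigma$, $x$ is a $p$-element and $y$ is a $2$-element of $G$, then $\langle x,y\rangle$ is $\Sigma$-closed.
\end{itemize}

\begin{theorem}\label{thm:sharp}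
Let $G$ be a finite group.
\begin{enumerate}
\item[\textup{(1)}] If $2\in\Sigma$, then $G$ is $\Sigma$-closed if and only if it satisfies \textup{(a1)}.
\item[\textup{(2)}] If $2\notin\Sigma$, then $G$ is $\Sigma$-closed if and only if it satisfies \textup{(a1)} and \textup{(a2)}.
\end{enumerate}
\end{theorem}

Condition (a1) is local: it concerns only normalizers of $q$-subgroups. When $\Sigma$ consists of all primes except $q$, it says that $N_G(Q)/C_G(Q)$ is a $q$-group for every $q$-subgroup $Q$.

The proof has three parts. Section~\ref{sec:reduction} shows that a counterexample of least order is a nonabelian simple group $S$ all of whose proper subgroups are $\Sigma$-closed. The prime $2$ then lies on one of the two sides, and the two cases need different ideas, both visible in $A_5$ (Example~\ref{ex:A5}). If $2\notin\Sigma$, then a $\Sigma$-group has odd order, so (a2) forces a $p$-element with $p\in\Sigma$ and a $2$-element to generate a solvable group. This conflicts with a theorem of Guest on generation of nonsolvable groups, except for the prime $3$, which needs a separate argument (Section~\ref{sec:odd}). If $2\in\Sigma$, then no nontrivial $\Sigma'$-element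 of $S$ can be conjugate to its inverse. We go through the list of simple groups and find such elements, or suitable substitutes, in each (Section~\ref{sec:even}). Section~\ref{sec:sharp} gives a corollary and shows that several natural weakenings of the conditions fail.

The proof depends on the Feit--Thompson theorem, on the classification of finite simple groups (CFSG), on subgroup data from the ATLAS \cite{atlas}, and, only when $2\notin\Sigma$, on the theorem of Guest \cite{guest}, which itself depends on CFSG.

\section{First facts and the smallest example}\label{sec:first}

We write $x^g=g^{-1}xg$ and $[x,y]=x^{-1}x^y$, and $O_\Sigma(G)$ for the largest normal $\Sigma$-subgroup of $G$. Throughout, $\Sigma$ is fixed.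

\begin{lemma}\label{lem:basic}
Let $G$ be a group.
\begin{enumerate}
\item[\textup{(i)}] $G$ is $\Sigma$-closed if and only if it has a normal $\Sigma$-subgroup $K$ whose index is a $\Sigma'$-number. In that case $K=O_\Sigma(G)$ is the set of all $\Sigma$-elements of $G$.
\item[\textup{(ii)}] Subgroups and quotients of $\Sigma$-closed groups are $\Sigma$-closed.
\item[\textup{(iii)}] Let $N\trianglelefteq G$. If $N$ is a $\Sigma$-group and $G/N$ is $\Sigma$-closed, or if $N$ is $\Sigma$-closed and $G/N$ is a $\Sigma'$-group, then $G$ is $\Sigma$-closed.
\item[\textup{(iv)}] A simple group is $\Sigma$-closed if and only if it is a $\Sigma$-group or a $\Sigma'$-group.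
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If the $\Sigma$-elements form a subgroup $K$, then $K$ is normal; it is a $\Sigma$-group by Cauchy's theorem, and it contains every Sylow $p$-subgroup of $G$ with $p\in\Sigma$, so its index is a $\Sigma'$-number. Conversely, let $K$ be a normal $\Sigma$-subgroup of $\Sigma'$-index. The image in $G/K$ of a $\Sigma$-element has an order that is both a $\Sigma$-number and a $\Sigma'$-number, so $K$ contains all $\Sigma$-elements of $G$. Hence $K$ is the set of $\Sigma$-elements, and $K=O_\Sigma(G)$.

(ii) With $K$ as in (i), use $H\cap K$ for a subgroup $H$ and $KN/N$ for a quotient $G/N$.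

(iii) In the first case, the preimage of $O_\Sigma(G/N)$ is a normal $\Sigma$-subgroup of $\Sigma'$-index. In the second, $O_\Sigma(N)$ is characteristic in $N$, hence normal in $G$, and $|G:O_\Sigma(N)|=|G:N|\,|N:O_\Sigma(N)|$ is a $\Sigma'$-number.

(iv) The only candidates for $K$ in (i) are $1$ and $G$.
\end{proof}

\begin{lemma}\label{lem:inherit}
Conditions \textup{(a1)} and \textup{(a2)} pass to subgroups and to quotients.
\end{lemma}

\begin{proof}
For subgroups this is clear from the statements. Let $N\trianglelefteq G$. We first note how $p$-elements lift. Let $h\in G$ be such that $hN$ is a $p$-element, and write $h=h_ph_{p'}$ with $h_p$ and $h_{p'}$ the $p$-part and $p'$-part of $h$, which are powers of $h$. Then $h_{p'}N$ is a power of the $p$-element $hN$ and has order prime to $p$, so it is trivial, and $h_pN=hN$. Thus every $p$-element of $G/N$ is the image of a $p$-element of $G$, which may be taken to be a power of any given preimage.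

If $G$ satisfies (a2), then so does $G/N$: lift $\bar x,\bar y$ to a $p$-element $x$ and a $2$-element $y$; the group $\langle\bar x,\bar y\rangle$ is a quotient of the $\Sigma$-closed group $\langle x,y\rangle$.

Suppose $G$ satisfies (a1), and let the $p$-element $gN$ normalize the $q$-subgroup $E/N$ of $G/N$, with $p\in\Sigma$ and $q\notin\Sigma$. Let $T$ be a Sylow $q$-subgroup of $E$; then $E=TN$. Since $g$ normalizes $E$, the group $T^g$ is again a Sylow $q$-subgroup of $E$, so $T^g=T^{tn}=T^n$ for some $t\in T$, $n\in N$. Put $h=gn^{-1}$. Then $h$ normalizes $T$ and $hN=gN$. The $p$-part $h_p$ is a power of $h$, so it normalizes $T$, and $h_pN=gN$. By (a1), $h_p$ centralizes $T$. Hence $gN$ centralizes $TN/N=E/N$.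
\end{proof}

The next lemma proves the necessity of the conditions and reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:sharp}.

\begin{lemma}\label{lem:necessity}
\textup{(i)} A $\Sigma$-closed group satisfies \textup{(a)}, \textup{(a1)} and \textup{(a2)}.
\textup{(ii)} A group satisfying \textup{(a)} satisfies \textup{(a1)}, and also \textup{(a2)} if $2\notin\Sigma$.
\end{lemma}

\begin{proof}
(i) Conditions (a) and (a2) hold since all subgroups are $\Sigma$-closed by Lemma~\ref{lem:basic}(ii). Condition (a1) follows from (a) by part (ii), proved next.

(ii) If $2\notin\Sigma$, then (a2) is the case $q=2$ of (a). For (a1), let the $p$-element $x$ normalize the $q$-subgroup $Q$, with $p\in\Sigma$ and $q\notin\Sigma$, let $y\in Q$, and put $H=\langle x,y\rangle$. By (a), $H$ is $\Sigma$-closed, so $x\in O_\Sigma(H)$. Then $[x,y]=x^{-1}x^y$ lies in $O_\Sigma(H)$ because $O_\Sigma(H)$ is normal in $H$, and in $Q$ because $[x,y]=(y^{-1})^{x}y$ and $x$ normalizes $Q$. As $O_\Sigma(H)\cap Q=1$, the element $x$ centralizes $y$.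
\end{proof}

Thus a group satisfying (a) satisfies the conditions of Theorem~\ref{thm:sharp}, and from now on only the sufficiency of the conditions in Theorem~\ref{thm:sharp} is at stake.

\begin{example}\label{ex:A5}
Let $G=A_5$, and suppose that $\Sigma$ contains some but not all of the primes $2,3,5$, so that $G$ is not $\Sigma$-closed. We show by hand that one of the conditions in Theorem~\ref{thm:sharp} fails.

\emph{Suppose $2\in\Sigma$.} Some $q\in\{3,5\}$ is not in $\Sigma$. The element $(123)$ is inverted by $(12)(45)$, and $(12345)$ is inverted by $(25)(34)$. So an involution normalizes a subgroup of order $q$ without centralizing it, and (a1) fails.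

\emph{Suppose $2\notin\Sigma$.} Some $p\in\{3,5\}$ is in $\Sigma$; let $x$ have order $p$. A subgroup of odd order in $A_5$ has order $1$, $3$ or $5$, because a group of order $15$ is cyclic and $A_5$ has no element of order $15$. If $y$ is a $2$-element such that $H=\langle x,y\rangle$ is $\Sigma$-closed, then $O_\Sigma(H)$ has odd order and contains $x$, so $O_\Sigma(H)=\langle x\rangle$ and $y$ normalizes $\langle x\rangle$. If (a2) held, this would be so for all $2$-elements $y$. They generate $A_5$, so $\langle x\rangle$ would be normal in the simple group $A_5$, which is absurd. Hence (a2) fails.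
\end{example}

\section{A minimal counterexample is simple}\label{sec:reduction}

Since the conditions are inherited by subgroups and quotients, a nonsimple counterexample of least order is an extension of a $\Sigma'$-group $N$ by a $\Sigma$-group. In such a group, (a1) forces all $p$-elements with $p\in\Sigma$ to centralize $N$, and a normal $\Sigma$-subgroup can then be split off.

\begin{proposition}\label{prop:reduction}
Suppose the sufficiency in Theorem~\textup{\ref{thm:sharp}} fails for $\Sigma$, and let $G$ be a counterexample of least order. Then $G$ is a nonabelian simple group, $|G|$ is divisible by a prime in $\Sigma$ and by a prime not in $\Sigma$, and every proper subgroup of $G$ is $\Sigma$-closed.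
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:inherit} and the choice of $G$, every proper subgroup of $G$ and every quotient $G/N$ with $N\ne1$ is $\Sigma$-closed. If $G$ is simple, Lemma~\ref{lem:basic}(iv) shows that $|G|$ is divisible by primes of both kinds; in particular $G$ does not have prime order, and we are done. So suppose that $G$ is not simple, and let $N$ be a minimal normal subgroup of $G$. Then $1<N<G$.

\emph{$N$ is a $\Sigma'$-group and $G/N$ is a $\Sigma$-group.} The subgroup $N$ is $\Sigma$-closed, and $O_\Sigma(N)$ is normal in $G$, so $O_\Sigma(N)$ is $N$ or $1$. Thus $N$ is a $\Sigma$-group or a $\Sigma'$-group. As $G/N$ is $\Sigma$-closed, the first possibility would make $G$ $\Sigma$-closed by Lemma~\ref{lem:basic}(iii). Let $J/N=O_\Sigma(G/N)$; then $G/J$ is a $\Sigma'$-group. If $J<G$, then $J$ is $\Sigma$-closed, and so is $G$ by Lemma~\ref{lem:basic}(iii), a contradiction. Hence $J=G$.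

\emph{$N$ is centralized by every $p$-element with $p\in\Sigma$.} Condition (a1) speaks only about $q$-subgroups, so we look for Sylow subgroups of $N$ that are normalized by a given Sylow $p$-subgroup $P$ of $G$, where $p\in\Sigma$. Let $q$ be a prime dividing $|N|$ and $T$ a Sylow $q$-subgroup of $N$. All conjugates of $T$ in $NP$ are Sylow $q$-subgroups of $N$, hence conjugate to $T$ in $N$, so $NP=N\,N_{NP}(T)$. Therefore $|NP:N_{NP}(T)|=|N:N_N(T)|$ is prime to $p$, and $N_{NP}(T)$ contains a conjugate of $P$. Equivalently, $P$ normalizes a conjugate of $T$, which is again a Sylow $q$-subgroup of $N$. By (a1), $P$ centralizes it. So $|C_N(P)|$ is divisible by the full power of $q$ dividing $|N|$. As $q$ was arbitrary, $C_N(P)=N$.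

\emph{Conclusion.} Put $C=C_G(N)\trianglelefteq G$. By the previous step, $|G:C|$ is a $\Sigma'$-number. Moreover $C\cap N=Z(N)$ is a central $\Sigma'$-subgroup of $C$, and its index $|C:C\cap N|=|CN:N|$ is a $\Sigma$-number. By the Schur--Zassenhaus theorem, $Z(N)$ has a complement in $C$. Since $Z(N)$ is central, this complement is a normal $\Sigma$-subgroup of $C$, of $\Sigma'$-index $|Z(N)|$. So $C$ is $\Sigma$-closed, and Lemma~\ref{lem:basic}(iii) shows that $G$ is $\Sigma$-closed, a contradiction.
\end{proof}

Theorem~\ref{thm:sharp}, and with it Theorem~\ref{thm:main}, is therefore proved once the following two propositions are established.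

\begin{proposition}\label{prop:odd}
Let $2\notin\Sigma$. There is no nonabelian simple group $S$ of order divisible by a prime in $\Sigma$ such that every proper subgroup of $S$ is $\Sigma$-closed and $S$ satisfies \textup{(a2)}.
\end{proposition}

\begin{proposition}\label{prop:even}
Let $2\in\Sigma$. There is no nonabelian simple group $S$ of order divisible by a prime not in $\Sigma$ such that every proper subgroup of $S$ is $\Sigma$-closed.
\end{proposition}

\section{The case $2\notin\Sigma$}\label{sec:odd}

Recall that a group $X$ is \emph{almost simple} if $T\le X\le\mathrm{Aut}(T)$ for some nonabelian simple group $T$, identified with its group of inner automorphisms. In particular, nonabelian simple groups are almost simple. We use the following theorem.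

\begin{theorem}[S. Guest \cite{guest}]\label{thm:guest}
Let $X$ be an almost simple group and let $x\in X$ have prime order $p\ge5$. Then there is an involution $y\in X$ such that $\langle x,y\rangle$ is not solvable.
\end{theorem}

This disposes of all primes in $\Sigma$ except $3$. For $p=3$ we extend the argument of Example~\ref{ex:A5}. There, the Sylow subgroups for odd primes had prime order, so two of them with a common nontrivial element coincide; here this property has to be derived.

\begin{proof}[Proof of Proposition~\textup{\ref{prop:odd}}]
Suppose $S$ is such a group. Let $p\in\Sigma$, let $x$ be a $p$-element and $y$ a $2$-element of $S$, and put $H=\langle x,y\rangle$. By (a2), $H$ is $\Sigma$-closed, so $x\in O_\Sigma(H)$. Since $2\notin\Sigma$, the group $O_\Sigma(H)$ has odd order and is solvable by the Feit--Thompson theorem. The quotient $H/O_\Sigma(H)$ is generated by the image of $y$, hence cyclic. So $H$ is solvable. If some prime $p\ge5$ in $\Sigma$ divided $|S|$, we could take $x$ of order $p$ and the involution $y$ of Theorem~\ref{thm:guest} with $X=S$, and reach a contradiction. Hence $3$ is the only prime in $\Sigma$ that divides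 $|S|$, and all $\Sigma$-subgroups of $S$ are $3$-groups.

\emph{Distinct Sylow $3$-subgroups of $S$ intersect trivially.} Otherwise choose distinct Sylow $3$-subgroups $P_1,P_2$ such that $D=P_1\cap P_2\ne1$ has the largest possible order. As $S$ is simple, $N_S(D)$ is a proper subgroup, hence $\Sigma$-closed, and $T=O_\Sigma(N_S(D))$ is a normal $3$-subgroup containing all $3$-elements of $N_S(D)$. Since $D<P_i$ and $P_i$ is a $3$-group, $T\ge N_{P_i}(D)>D$ for $i=1,2$. Let $R$ be a Sylow $3$-subgroup of $S$ containing $T$. Then $|R\cap P_i|>|D|$, so $R=P_i$ for both $i$ by the choice of $D$. This contradicts $P_1\ne P_2$.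

\emph{Conclusion.} Let $P$ be a Sylow $3$-subgroup of $S$, let $1\ne x\in P$, let $y$ be any $2$-element of $S$, and let $H=\langle x,y\rangle$ as above. The $3$-group $O_\Sigma(H)$ contains $x$, hence also $x^y$. It lies in a Sylow $3$-subgroup of $S$, which shares $x\ne1$ with $P$ and therefore equals $P$. So $1\ne x^y\in P\cap P^y$, and $P^y=P$. Thus every $2$-element of $S$ normalizes $P$. By the Feit--Thompson theorem $|S|$ is even, so the $2$-elements generate a nontrivial normal subgroup of $S$, which is $S$. Hence $P\trianglelefteq S$ with $1<P<S$, a contradiction.
\end{proof}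

\begin{remark}
In the simple group $S$ itself, involutions $y$ would have sufficed: Theorem~\ref{thm:guest} provides an involution, and the involutions of $S$ generate $S$. Arbitrary $2$-elements enter through the passage to quotients in Lemma~\ref{lem:inherit}, since an involution of $G/N$ in general lifts only to a $2$-element of $G$. Section~\ref{sec:sharp} shows that they cannot be avoided.
\end{remark}

\section{The case $2\in\Sigma$}\label{sec:even}

Suppose that $2\in\Sigma$ and that $S$ is a group as excluded by Proposition~\ref{prop:even}. Let $\pi$ be the set of primes that divide $|S|$ and are not in $\Sigma$. Then $\pi\ne\emptyset$, and all primes in $\pi$ are odd. Put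
\[
 r=\min\pi .
\]
By the Feit--Thompson theorem, every nonabelian simple group has even order. An element of a group is \emph{real} if it is conjugate to its inverse in that group. A \emph{section} of a group is a quotient of one of its subgroups.

\subsection{Consequences of minimality}

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[\textup{(A)}] If $K\ne1$ is a $\pi$-subgroup of $S$, then $N_S(K)/C_S(K)$ is a $\pi$-group.
\item[\textup{(B)}] No nontrivial $\pi$-element of $S$ is real.
\item[\textup{(C)}] If $x\in S$ has order $r$ and $x$ is conjugate to $x^m$, then $m\equiv1\pmod r$.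
\item[\textup{(D)}] No prime of $\pi$ divides the order of a nonabelian simple section of a proper subgroup of $S$.
\item[\textup{(E)}] The Sylow $r$-subgroups of $S$ are not cyclic; in particular, $r^2$ divides $|S|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(A) Since $|K|$ is odd, $K\ne S$, and $M=N_S(K)$ is a proper subgroup of the simple group $S$. So $M$ is $\Sigma$-closed. The normal subgroups $O_\Sigma(M)$ and $K$ of $M$ have coprime orders, so they commute. Hence $M/C_S(K)$ is a quotient of the $\Sigma'$-group $M/O_\Sigma(M)$.

(B) Let $x\ne1$ be a $\pi$-element. Its order is odd, so $x\ne x^{-1}$. An element conjugating $x$ to $x^{-1}$ would induce an automorphism of order $2$ on $K=\langle x\rangle$, contrary to (A).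

(C) The group $N_S(\langle x\rangle)/C_S(\langle x\rangle)$ embeds in $\mathrm{Aut}(\langle x\rangle)$, so its order divides $r-1$. By (A) it is a $\pi$-group, and all primes in $\pi$ are at least $r$. So it is trivial, and $x^m=x$.

(D) Such a section $T$ is $\Sigma$-closed, hence a $\Sigma$-group or a $\Sigma'$-group. As $|T|$ is even and $2\in\Sigma$, it is a $\Sigma$-group.

(E) Suppose a Sylow $r$-subgroup $R$ is cyclic of order $r^a$. Then $N_S(R)/C_S(R)$ embeds in $\mathrm{Aut}(R)$, of order $r^{a-1}(r-1)$, and has order prime to $r$ because $R\le C_S(R)$. So its order divides $r-1$. As in (C), it is trivial. By Burnside's transfer theorem, $S$ has a normal subgroup of index $|R|$ and order prime to $r$, which is impossible in a nonabelian simple group.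
\end{proof}

\begin{remark}
Part (B) is what Example~\ref{ex:A5} used. It is not enough for all simple groups, and the minimality of $r$ in (C) matters. Excluding $S=L_2(7)$ shows both. The normalizer of a Sylow $7$-subgroup is nonabelian of order $21$, so elements $x$ of order $7$ are not real, but they are conjugate to $x^2$. If $\Sigma=\{2,3\}$, then $r=7$, and we reach a contradiction from (C), not from (B). If $\Sigma=\{2\}$, then $\pi=\{3,7\}$ and the conjugation of $x$ to $x^2$ is compatible with (A). The contradiction now comes from $r=3$: the elements of order $3$ are real, being inverted in a dihedral subgroup of order $6$.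
\end{remark}

By CFSG, $S$ is an alternating group $A_n$ with $n\ge5$, one of the $26$ sporadic groups, the Tits group ${}^2F_4(2)'$, or a group of Lie type as described in Section~\ref{sec:lie}. We rule these out in turn.

\subsection{Alternating groups}

Let $S=A_n$, $n\ge5$. Then $r\le n$. If $r=3$, then $(123)$ is inverted by $(12)(45)$, contrary to (B). If $r\ge5$, identify $r$ of the points with $\mathbb F_r$ and let $x$ be the $r$-cycle $i\mapsto i+1$. For $c\in\mathbb F_r^\times$, the permutation $i\mapsto ci$ conjugates $x$ to $i\mapsto i+c$, which is a power of $x$ with exponent $c$. If $c$ is a square, this permutation is the square of a permutation of the same kind, hence even. Since $(r-1)/2>1$, there is a square $c\ne1$, and $x$ is conjugate to $x^c$ in $A_n$, contrary to (C).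

\subsection{Sporadic groups and the Tits group}

By (E), $r$ is an odd prime whose square divides $|S|$. Table~\ref{tab:sporadic} lists all odd primes with this property, together with a nonabelian simple section $T$ of a proper subgroup of $S$ whose order is divisible by all of them. Orders and subgroups are taken from the ATLAS \cite{atlas}. Thus $r$ divides $|T|$, contrary to (D). For $J_1$ there is no such prime, and (E) is already contradicted.

\begin{table}[ht]
\centering
\small
\renewcommand{\arraystretch}{1.1}
\begin{tabular}{lll|lll}
$S$ & primes & $T$ & $S$ & primes & $T$\\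
\hline
$M_{11}$ & $3$ & $A_6$ & $O'N$ & $3,7$ & $A_7$\\
$M_{12}$ & $3$ & $M_{11}$ & $Co_3$ & $3,5$ & $M_{23}$\\
$M_{22}$ & $3$ & $A_7$ & $Co_2$ & $3,5$ & $M_{23}$\\
$M_{23}$ & $3$ & $M_{22}$ & $Co_1$ & $3,5,7$ & $Co_2$\\
$M_{24}$ & $3$ & $M_{23}$ & $Fi_{22}$ & $3,5$ & $U_6(2)$ in $2.U_6(2)$\\
$J_1$ & none & -- & $Fi_{23}$ & $3,5$ & $Fi_{22}$ in $2.Fi_{22}$\\
$J_2$ & $3,5$ & $A_5$ & $Fi_{24}'$ & $3,5,7$ & $Fi_{23}$\\
$J_3$ & $3$ & $L_2(16)$ & $HN$ & $3,5$ & $A_{12}$\\
$J_4$ & $3,11$ & $M_{24}$ in $2^{11}{:}M_{24}$ & $Ly$ & $3,5$ & $A_{11}$ in $2.A_{11}$\\
$HS$ & $3,5$ & $M_{22}$ & $Th$ & $3,5,7$ & $A_9$ in $2^{1+8}.A_9$\\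
$McL$ & $3,5$ & $M_{22}$ & $B$ & $3,5,7$ & $Fi_{23}$\\
$He$ & $3,5,7$ & $L_3(4)$ in $2^2.L_3(4).S_3$ & $M$ & $3,5,7,11,13$ & $B$ in $2.B$\\
$Ru$ & $3,5$ & $A_8$ & ${}^2F_4(2)'$ & $3,5$ & $L_2(25)$\\
$Suz$ & $3,5$ & $G_2(4)$ & & &
\end{tabular}
\caption{For each sporadic group $S$ and the Tits group: the odd primes whose squares divide $|S|$, and a simple section $T$ of a proper subgroup whose order is divisible by all these primes. Where helpful, a subgroup of $S$ with section $T$ is indicated after the word ``in''.}
\label{tab:sporadic}
\end{table}

\subsection{Groups of Lie type: the setting}\label{sec:lie}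

The remaining simple groups are
\[
 S=\hat G/Z(\hat G),\qquad \hat G=\mathbf G^F ,
\]
where $\mathbf G$ is a simple simply connected algebraic group over $\overline{\mathbb F}_p$, $F$ is a Steinberg endomorphism of $\mathbf G$, with finite group of fixed points $\mathbf G^F$, and $\hat G$ is perfect. (The derived groups of the non-perfect groups $B_2(2)$, $G_2(2)$, ${}^2G_2(3)$ are $A_6$, $U_3(3)$, $L_2(8)$, which occur elsewhere in the list; that of ${}^2F_4(2)$ is the Tits group.) The order of $Z(\hat G)$ is prime to $p$. So the image in $S$ of a nontrivial real $p$-element of $\hat G$ is nontrivial and real.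

Fix an $F$-stable maximal torus $T_0$ contained in an $F$-stable Borel subgroup of $\mathbf G$, and put $W=N_{\mathbf G}(T_0)/T_0$. For each root $\alpha$ we have the root subgroup, with elements $x_\alpha(u)$ for $u\in\overline{\mathbb F}_p$, and the elements $h_\alpha(c)\in T_0$, $c\in\overline{\mathbb F}_p^{\times}$, which are the values of the coroot $\alpha^\vee$. They satisfy
\begin{equation}\label{eq:torus}
 h_\alpha(c)\,x_\beta(u)\,h_\alpha(c)^{-1}=x_\beta\bigl(c^{\langle\beta,\alpha^\vee\rangle}u\bigr),\qquad h_{-\alpha}(c)=h_\alpha(c)^{-1},\qquad w(h_\alpha(c))=h_{w(\alpha)}(c)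
\end{equation}
for $w\in W$. Since $\mathbf G$ is simply connected, $T_0$ is the direct product of the groups $\{h_\alpha(c):c\in\overline{\mathbb F}_p^\times\}\cong\overline{\mathbb F}_p^\times$ with $\alpha$ simple. For $F$ untwisted, or twisted of type ${}^2A_n$, ${}^2D_n$, ${}^3D_4$, ${}^2E_6$, we use the standard normalization
\begin{equation}\label{eq:F}
 F(x_{\pm\alpha}(u))=x_{\pm\tau(\alpha)}(u^q),\qquad F(h_\alpha(c))=h_{\tau(\alpha)}(c^q)\qquad(\alpha\text{ simple}),
\end{equation}
where $q$ is a power of $p$ and $\tau$ is the corresponding symmetry of the Dynkin diagram, trivial in the untwisted case. The only other types are ${}^2B_2$ and ${}^2F_4$, with $p=2$, and ${}^2G_2$, with $p=3$.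

The primes in $\pi$ may or may not include the characteristic $p$. Elements of order $p$ and elements of order prime to $p$ behave quite differently, and we start with the former.

\subsection{Groups of Lie type: $p\notin\pi$}

Suppose $p\in\pi$. Then $p$ is odd. The guiding idea is that an element of $T_0$ can act on a root subgroup as $-1$, which makes a $p$-element real. For this we need a second root, or a larger field, so $L_2(q)$ has to be treated separately; for ${}^2G_2(q)$ we use (D) instead.

\emph{$S=L_2(q)$, $q\ge5$ odd.} The image $U$ of the group of upper unitriangular matrices is a Sylow $p$-subgroup, $C_S(U)=U$, and $|N_S(U)/U|=(q-1)/2>1$. By (A), $(q-1)/2$ is divisible only by primes in $\pi$. But the images of the diagonal matrices $\mathrm{diag}(a,a^{-1})$ form a cyclic group of order $(q-1)/2$, all of whose elements are inverted by the image of $\bigl(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\bigr)$. So $S$ has nontrivial real $\pi$-elements, contrary to (B).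

\emph{$S={}^2G_2(q)$, $q\ge27$.} The centralizer of an involution is $2\times L_2(q)$, and $p=3$ divides the order of the simple group $L_2(q)$. This contradicts (D).

\emph{$S=U_n(q)$, $n\ge3$.} All nondegenerate hermitian forms of a given dimension over $\mathbb F_{q^2}$ are equivalent. So $SU_n(q)$ contains $SU_3(q)$, acting on a nondegenerate $3$-space and trivially on its orthogonal complement, and we may describe $SU_3(q)$ by the form $v_1w_3^q+v_2w_2^q+v_3w_1^q$. Let $E_{13}$ be the matrix unit, and let $b\ne0$ be an element of $\mathbb F_{q^2}$ with $b+b^q=0$; it exists because $b\mapsto b+b^q$ is an $\mathbb F_q$-linear map from $\mathbb F_{q^2}$ to $\mathbb F_q$. Then $u=I+bE_{13}$ changes the form by $(b+b^q)v_3w_3^q=0$, so $u\in SU_3(q)$. For $a\in\mathbb F_{q^2}^\times$ put $d=\mathrm{diag}(a,a^{q-1},a^{-q})$. It has determinant $1$ and preserves the form, since $a\cdot(a^{-q})^q=a^{1-q^2}=1$, $(a^{q-1})^{q+1}=1$ and $a^{-q}\cdot a^q=1$. Moreover $dud^{-1}=I+a^{q+1}bE_{13}$. The norm $a\mapsto a^{q+1}$ maps $\mathbb F_{q^2}^\times$ onto $\mathbb F_q^\times$; choosing $a^{q+1}=-1$, we obtain $dud^{-1}=u^{-1}$. So $u$ is a nontrivial real $p$-element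 of $\hat G$, contrary to (B).

\emph{$S$ untwisted of rank at least $2$.} For two adjacent simple roots, one of the two Cartan integers is $-1$; name the roots so that $\langle\beta,\alpha^\vee\rangle=-1$. By \eqref{eq:F}, and since $q$ is odd, $h_\alpha(-1)$ and $x_\beta(1)$ lie in $\hat G$. By \eqref{eq:torus},
\[
 h_\alpha(-1)\,x_\beta(1)\,h_\alpha(-1)^{-1}=x_\beta(-1)=x_\beta(1)^{-1},
\]
contrary to (B).

\emph{$S={}^2D_n(q)$, $n\ge4$, or ${}^2E_6(q)$.} There are adjacent simple roots $\alpha,\beta$, both fixed by $\tau$: the first two roots of the chain in $D_n$; the branch root of $E_6$ and the end root on its short arm. By \eqref{eq:F}, $h_\alpha(-1)$ and $x_\beta(1)$ are in $\hat G$. Both diagrams have only simple bonds, so $\langle\beta,\alpha^\vee\rangle=-1$ and the same computation applies.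

\emph{$S={}^3D_4(q)$.} Let $\beta$ be the central simple root, fixed by $\tau$, and let $\alpha_1,\alpha_3,\alpha_4$ be the others, permuted cyclically by $\tau$. Then $h=h_{\alpha_1}(-1)h_{\alpha_3}(-1)h_{\alpha_4}(-1)$ and $x_\beta(1)$ are in $\hat G$. By \eqref{eq:torus}, $h$ multiplies the parameter of $x_\beta$ by $(-1)^{-3}=-1$, so it inverts $x_\beta(1)$, contrary to (B).

The types ${}^2B_2$ and ${}^2F_4$ have $p=2\notin\pi$. This proves $p\notin\pi$.

\subsection{Groups of Lie type: conclusion}

Now $r\ne p$. Choose $x\in S$ of order $r$ and an $r$-element $\hat x\in\hat G$ mapping to $x$ (see the proof of Lemma~\ref{lem:inherit}). The order of $\hat x$ is prime to $p$, so $\hat x$ is semisimple; it lies in a maximal torus of $\mathbf G$, and $\hat x=gtg^{-1}$ with $g\in\mathbf G$, $t\in T_0$, because all maximal tori are conjugate. Conjugacy in $\mathbf G$ is easy to obtain from $W$; the following fact brings it down to $\hat G$. It is the reason for working with simply connected groups. We state it for a general group $\mathbf H$, since it will be applied to $\mathbf G$ and also to $SL_2$.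

\begin{lemma}\label{lem:rational}
Let $\mathbf H$ be a simple simply connected algebraic group over $\overline{\mathbb F}_p$ and $F$ a Steinberg endomorphism of $\mathbf H$. Semisimple elements of $\mathbf H^F$ that are conjugate in $\mathbf H$ are conjugate in $\mathbf H^F$.
\end{lemma}

\begin{proof}
Let $s,s'\in\mathbf H^F$ be semisimple with $s'=ksk^{-1}$, $k\in\mathbf H$. Applying $F$ gives $s'=F(k)sF(k)^{-1}$, so $k^{-1}F(k)\in C_{\mathbf H}(s)$. By a theorem of Steinberg, $C_{\mathbf H}(s)$ is connected, since $\mathbf H$ is simply connected. It is $F$-stable, so the Lang--Steinberg theorem gives $c\in C_{\mathbf H}(s)$ with $cF(c)^{-1}=k^{-1}F(k)$. Then $F(kc)=F(k)F(c)=k\,(k^{-1}F(k))F(c)=kc$, so $kc\in\mathbf H^F$, and $kc$ conjugates $s$ to $s'$.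
\end{proof}

\emph{Case (i): $\mathbf G$ has type $A_1$, $B_n$, $C_n$, $D_n$ \textup{(}$n$ even\textup{)}, $E_7$, $E_8$, $F_4$ or $G_2$, and $F$ is arbitrary.} These are the types in which $-1\in W$. So $t$ and $t^{-1}$ are conjugate in $\mathbf G$, and hence so are $\hat x$ and $\hat x^{-1}$. By Lemma~\ref{lem:rational}, $\hat x$ is real in $\hat G$. So $x$ is real in $S$, contrary to (B).

\emph{Case (ii): $\mathbf G$ has type $A_n$ \textup{(}$n\ge2$\textup{)}, $D_n$ \textup{(}$n\ge5$ odd\textup{)} or $E_6$.} Now $-1\notin W$, and $\hat x$ need not be real. Instead we use $F$ itself: it fixes $\hat x$, while on $T_0$ it is, up to a diagram symmetry, the $q$-th power map. This makes $\hat x$ conjugate to $\hat x^{\pm q}$.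

In detail, $F$ has the form \eqref{eq:F}, so $F(t)=\tau(t)^q$ for $t\in T_0$, where $\tau$ denotes also the automorphism of $T_0$ given by $h_\alpha(c)\mapsto h_{\tau(\alpha)}(c)$ for simple $\alpha$. If $\tau=1$, then $F(t)=t^q$. Otherwise $\tau$ is the unique nontrivial symmetry of the diagram. Let $w_0$ be the longest element of $W$. Then $-w_0$ permutes the simple roots by a symmetry of the diagram, which is nontrivial because $-1\notin W$. So $\tau(\alpha)=-w_0(\alpha)$ for simple $\alpha$, and \eqref{eq:torus} gives $\tau(t)=w_0(t)^{-1}$, whence $F(t)=w_0(t)^{-q}$. In both cases $F(t)$ is conjugate in $\mathbf G$ to $t^{\varepsilon q}$, where $\varepsilon=1$ if $F$ is untwisted and $\varepsilon=-1$ if it is twisted. Therefore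
\[
 \hat x=F(\hat x)=F(g)F(t)F(g)^{-1}
\]
is conjugate in $\mathbf G$ to $t^{\varepsilon q}$, and hence to $\hat x^{\varepsilon q}$. By Lemma~\ref{lem:rational} these elements are conjugate in $\hat G$, so $x$ is conjugate to $x^{\varepsilon q}$ in $S$. Here the minimality of $r$ is used: by (C), $\varepsilon q\equiv1\pmod r$. In particular,
\[
 r\mid q^2-1 .
\]

This divisibility puts elements of order $r$ into a small subgroup in which they are real. Indeed, $\hat G$ contains a subgroup $L\cong SL_2(q)$. For all untwisted types and for ${}^2D_n$, ${}^2E_6$, take a simple root $\alpha$ fixed by $\tau$. Since $\mathbf G$ is simply connected, the root subgroups of $\alpha$ and $-\alpha$ generate a copy of $SL_2$, on which $F$ is the standard $q$-Frobenius map by \eqref{eq:F}; let $L$ be its group of fixed points. For $SU_{n+1}(q)$, let $L=SU_2(q)\cong SL_2(q)$ act on a nondegenerate $2$-space and trivially on its orthogonal complement.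

Since $r$ divides $q^2-1$, it divides $|SL_2(q)|=q(q^2-1)$, and $L$ has an element $z$ of order $r$. As $r\ne p$, it is a semisimple element of $SL_2$, and it is conjugate to its inverse there because $-1$ lies in the Weyl group of type $A_1$. By Lemma~\ref{lem:rational}, applied to $SL_2$ with its $q$-Frobenius map, $z$ is real in $L$. Finally, $L\cap Z(\hat G)\le Z(L)$ has order at most $2$, and $r$ is odd, so $z$ has nontrivial image in $S$. This image is a real element of order $r$, contrary to (B).

All simple groups have been excluded. This proves Proposition~\ref{prop:even}, and with it Theorems~\ref{thm:sharp} and~\ref{thm:main}.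

\section{Minimal non-$\Sigma$-closed groups, and sharpness}\label{sec:sharp}

\begin{corollary}
Let $2\in\Sigma$. If $G$ is not $\Sigma$-closed but all its proper subgroups are, then $G=Q\langle x\rangle$ with $Q\trianglelefteq G$ a $q$-group, $q\notin\Sigma$, and $x$ a $p$-element, $p\in\Sigma$. In particular, $G$ is solvable.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:sharp}(1), condition (a1) fails in $G$ for some $x$ and $Q$. Then (a1) fails in the subgroup $Q\langle x\rangle$, which is therefore not $\Sigma$-closed by Lemma~\ref{lem:necessity}, and so equals $G$. It is solvable because $Q$ and $G/Q$ are.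
\end{proof}

We end with examples showing that the conditions in Theorem~\ref{thm:sharp} and in (a) cannot be weakened in certain natural ways. Two of them use the following remark: \emph{a $2$-group $D$ generated by two elements has no automorphism of order $7$}. Indeed, an automorphism of odd order acting trivially on $D/\Phi(D)$ is trivial, where $\Phi(D)$ is the Frattini subgroup, and $|D/\Phi(D)|\le4$, so an automorphism of order $7$ would give an element of order $7$ in a group of order at most $|GL_2(2)|=6$. The remark applies to every subgroup of a dihedral or generalized quaternion $2$-group: such a subgroup has a cyclic subgroup of index at most $2$, and so it is generated by two elements.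

\begin{itemize}
\item \emph{\textup{(a1)} cannot be dropped in Theorem~\textup{\ref{thm:sharp}(2)}.} Let $G$ be the nonabelian group of order $21$ and $\Sigma=\{3\}$. The only $2$-element is $1$, so (a2) holds. But the Sylow $3$-subgroups are not normal, so $G$ is not $\Sigma$-closed.

\item \emph{\textup{(a2)} cannot be dropped in Theorem~\textup{\ref{thm:sharp}(2)}.} Let $G=L_2(7)$, of order $168$, and $\Sigma=\{7\}$. The Sylow $2$-subgroups are dihedral of order $8$, and the $3$-subgroups have order at most $3$. None of the $2$-subgroups and $3$-subgroups has an automorphism of order $7$, so (a1) holds. Being simple, $G$ is not $\Sigma$-closed.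

\item \emph{In \textup{(a2)}, ``$2$-element'' cannot be replaced by ``involution''.} Let $G=SL_2(7)$ and $\Sigma=\{7\}$. The only involution is $-I$, which is central, so $\langle x,-I\rangle$ is abelian, hence $\Sigma$-closed, for every $x$. The Sylow $2$-subgroups are generalized quaternion of order $16$, and the $3$-subgroups have order at most $3$. So (a1) holds as in the previous example. But $G$ is not $\Sigma$-closed, since its quotient $L_2(7)$ is not.

\item \emph{In \textup{(a)}, the elements $x$ cannot be restricted to those of prime order.} Let $G=V_4\rtimes C_9$, where $V_4$ is the Klein four-group and a generator $c$ of $C_9$ acts on it as an automorphism of order $3$, and let $\Sigma=\{3\}$. The element $c^3$ is central, and every Sylow $3$-subgroup is cyclic of order $9$ and contains $\langle c^3\rangle$ as its only subgroup of order $3$. So all elements $x$ of order $3$ are central, and $\langle x,y\rangle$ is abelian for all $y$. But $G$ is not $\Sigma$-closed, since its quotient $G/\langle c^3\rangle\cong A_4$ is not.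

\item \emph{In \textup{(a)}, the elements $y$ cannot be restricted to those of prime order.} Let $G=SL_2(3)$ and $\Sigma=\{3\}$. Here $q=2$ is the only prime outside $\Sigma$ dividing $|G|$, and the only involution is central. So $\langle x,y\rangle$ is abelian for every $3$-element $x$ and involution $y$. But $G$ is not $\Sigma$-closed, since its quotient $A_4$ is not.
\end{itemize}

\begin{thebibliography}{9}
\bibitem{classes}
\emph{Classes Of Finite Groups And Their Properties},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?urlId=\allowbreak 10.1215\%2Fijm\%2F1255379396}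
(doi:10.1215/ijm/1255379396).

\bibitem{guest}
S. Guest, \emph{Further solvable analogues of the Baer--Suzuki theorem and generation of nonsolvable groups}, J. Algebra \textbf{360} (2012).

\bibitem{atlas}
\emph{ATLAS of Finite Groups}.
\end{thebibliography}

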